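\title{A Lie algebra of vector fields with a resolution but no triple resolution}

\begin{abstract}
A resolution of a Lie algebra $\mathcal V$ of vector fields on a compact manifold with corners $X$ is an iterated blow-up of $X^2$ to which $\mathcal V$ lifts to be transversal to the diagonal. A triple resolution is an iterated blow-up of $X^3$ to which the three projections onto pairs of factors lift as b-fibrations onto the resolution. We disprove the conjecture that every Lie algebra with a resolution has a triple resolution. The counterexample lives on the product of a half-disc and a circle and consists of the vector fields tangent to given fibrations of the two boundary hypersurfaces. A triple space allows one to compose boundary hypersurfaces of the resolution and forces hypersurfaces that relate the two fibrations across each corner; composing them around the boundary produces a holonomy that no resolution can carry. We also show that the vector fields tangent to the boundary of $[0,1]$ have resolutions with no associated triple resolution.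
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Resolutions and triple resolutions}

Let $X$ be a compact manifold with corners and let $\mathcal V$ be a Lie algebra of smooth vector fields on $X$. We assume throughout that $\mathcal V$ contains all smooth vector fields with compact support in the interior of $X$, and that $\mathcal V$ is the space of all smooth sections of a vector bundle ${}^{\mathcal V}TX\to X$, identified with vector fields through a smooth bundle map ${}^{\mathcal V}TX\to TX$. The basic example is the algebra $\mathcal V_b$ of vector fields tangent to $\partial X$, which are the sections of the b-tangent bundle ${}^bTX$.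

If $X$ has no boundary, then $\mathcal V$ consists of all vector fields, and acting on the left factor of $X^2$ they span a complement to the tangent space of the diagonal at each of its points. At a boundary this transversality can degenerate. On $X=[0,1]$ the field $x\partial_x$ vanishes at the point $(0,0)$ of the diagonal of $X^2$. In the singular coordinates $x'$ and $a=x/x'$, however, it becomes $a\partial_a$, which is transversal to the diagonal $\{a=1\}$ up to $x'=0$. Passing to such coordinates is a blow-up, and a resolution of $\mathcal V$ is a blow-up of $X^2$ that restores transversality everywhere. The terms p-submanifold, blow-up and b-fibration are recalled in Section~\ref{sec:background}.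

\begin{definition}[{\cite[Definition 3]{lecture}}]\label{def:res}
A \emph{resolution} of $\mathcal V$ is a manifold with corners $M$ with the following properties.
\begin{enumerate}
\item[(R1)] $M$ is obtained from $X^2$ by iterated blow-up of boundary p-submanifolds, with overall blow-down map $\beta:M\to X^2$.
\item[(R2)] The exchange of the two factors lifts to a diffeomorphism $\iota$ of $M$.
\item[(R3)] The left and right projections $X^2\to X$ lift to b-fibrations $\pi_L,\pi_R:M\to X$.
\item[(R4)] The closure $D$ of the inverse image of the interior of the diagonal is a p-submanifold of $M$.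
\item[(R5)] The elements $W$ of $\mathcal V$, acting on the left factor, lift to smooth vector fields $\hat W$ on $M$ that are transversal to $D$, that is, $T_dM=T_dD+\{\hat W(d):W\in\mathcal V\}$ for $d\in D$. Near $D$ these lifts span, over $C^\infty(M)$, the smooth vector fields tangent to the fibers of $\pi_R$ and to the boundary.
\end{enumerate}
\end{definition}

A resolution is a space on which to describe the kernels $K_A(p_1,p_2)$ of operators on $X$. The kernel of a composition is, formally,
\[
K_{AB}(p_1,p_3)=\int K_A(p_1,p_2)\,K_B(p_2,p_3)\,dp_2 .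
\]
One pulls $K_A$ and $K_B$ back to $X^3$ by two of the projections $X^3\to X^2$ and pushes the product forward by the third. To carry this out with kernels described on $M$, one needs a space above $X^3$ that maps to $M$ in three ways. Let $\pi_F,\pi_S,\pi_C:X^3\to X^2$ be the projections onto pairs of factors, $\pi_F$ being the projection onto the right two.

\begin{definition}[{\cite[Definition 4]{lecture}}]\label{def:triple}
A \emph{triple resolution} associated to a resolution $M$ of $\mathcal V$ is a manifold with corners $M_3$ with the following properties.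
\begin{enumerate}
\item[(T1)] $M_3$ is obtained from $X^3$ by iterated blow-up of boundary p-submanifolds, with overall blow-down map $\beta_3$.
\item[(T2)] The three factor exchange maps lift to diffeomorphisms.
\item[(T3)] $\pi_F$ lifts to a b-fibration $\tilde\pi_F:M_3\to M$ with $\beta\circ\tilde\pi_F=\pi_F\circ\beta_3$. By (T2), the same then holds for $\pi_S$ and $\pi_C$.
\item[(T4)] $D$ lifts under each of the three lifted projections to the closure of the inverse image of its interior. The three lifts are joint p-submanifolds, meaning that near each point they are simultaneously p-submanifolds with respect to a common system of local product coordinates, and they intersect precisely at the lift of the triple diagonal, which is therefore also a p-submanifold.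
\item[(T5)] $\tilde\pi_F$ is transversal to the lifts of the diagonal under the other two projections.
\end{enumerate}
\end{definition}

One may blow up $X^3$ as often as one likes, and for the simplest algebras a few blow-ups make the three projections lift (Example~\ref{ex:interval}). So it is tempting to expect the following.

\medskip
\noindent\textbf{Conjecture} (\cite[Conjecture 1]{lecture})\textbf{.} \emph{There is always a triple resolution for any Lie algebra that has a resolution in the sense of Definition~\ref{def:res}.}
\medskip

The conjecture can be read as a statement about every resolution of $\mathcal V$ or about some resolution of $\mathcal V$. It is false in both readings, and only a part of Definition~\ref{def:triple} is needed to see this.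

\begin{definition}\label{def:comp}
A \emph{composition space} for a resolution $M$ is an iterated blow-up $M_3$ of $X^3$ along boundary p-submanifolds such that the three projections $(p_1,p_2,p_3)\mapsto(p_a,p_b)$, $a<b$, lift to b-fibrations $\pi_{12},\pi_{23},\pi_{13}:M_3\to M$.
\end{definition}

By (T1) and (T3), every triple resolution associated to $M$ is a composition space for $M$.

\subsection{The counterexample}\label{sub:example}

Let $\Sigma\subset\mathbb R^2$ be the closed upper half of the unit disc. Its boundary hypersurfaces are the diameter $E_1$ and the arc $E_2$, and its corners are $c_\pm=(\pm1,0)$. Put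
\[
X=\Sigma\times S^1,\qquad F_i=E_i\times S^1,\qquad K_\pm=\{c_\pm\}\times S^1,
\]
with coordinate $s$ on $S^1=\mathbb R/2\pi\mathbb Z$. Let $f$ be an orientation preserving diffeomorphism of $S^1$ such that
\begin{enumerate}
\item[(i)] $f(s)\ne s$ for all $s$;
\item[(ii)] for some $N\ge1$ and $t_*\in S^1$ we have $f^N(t_*)=t_*$ and $(f^N)'(t_*)\ne1$.
\end{enumerate}
For instance, take $f(s)=s+\pi+\frac14\sin2s$, $N=2$, $t_*=0$. Then $f'=1+\frac12\cos2s>0$, $f(s)-s\in[\pi-\frac14,\pi+\frac14]$, $f(0)=\pi$, $f(\pi)=0$, and $(f^2)'(0)=\frac32\cdot\frac32=\frac94$.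

Let $\tilde f$ be a lift of $f$ to $\mathbb R$ and let $\chi:E_2\to[0,1]$ be smooth with $\chi=0$ near $c_+$ and $\chi=1$ near $c_-$. Define $t_i:F_i\to S^1$ by
\[
t_1(e,s)=s,\qquad t_2(e,s)=(1-\chi(e))\,s+\chi(e)\,\tilde f(s)\bmod 2\pi .
\]
For fixed $e$ the map $s\mapsto t_2(e,s)$ is a diffeomorphism of $S^1$, since its derivative $1-\chi+\chi f'$ is positive and it commutes with translation by $2\pi$. So $t_1,t_2$ are fibrations whose fibers, called \emph{leaves}, are intervals, namely graphs over $E_i$. Near $K_+$ we have $t_1=s$ and $t_2=s$; near $K_-$ we have $t_1=s$ and $t_2=f(s)$. Let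
\begin{equation}\label{eq:V}
\mathcal V=\{W:\ W\text{ is tangent to }F_1\text{ and }F_2,\ \ W|_{F_1}t_1=0,\ \ W|_{F_2}t_2=0\},
\end{equation}
the vector fields that are tangent to the leaves at the boundary. We check in Section~\ref{sec:model} that $\mathcal V$ satisfies the standing assumptions.

\begin{theorem}\label{thm:A}
Let $\mathcal V$ be the Lie algebra \eqref{eq:V}.
\begin{enumerate}
\item[(1)] $\mathcal V$ has a resolution.
\item[(2)] No resolution of $\mathcal V$ has an associated triple resolution. More precisely, no resolution of $\mathcal V$ has a composition space.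
\end{enumerate}
\end{theorem}

One ingredient of the proof holds for all $X$ and $\mathcal V$, and it already refutes the stronger reading of the conjecture in the simplest case.

\begin{theorem}\label{thm:B}
Let $M$ be a resolution of any $\mathcal V$ on any $X$, and suppose that $M$ has a composition space. If $G$ is a boundary hypersurface of $M$ that is mapped by both $\pi_L$ and $\pi_R$ into the same boundary hypersurface $F$ of $X$, then the defining function of $F$ pulls back under $\pi_L$ and under $\pi_R$ with the same exponent at $G$. In particular, even $\mathcal V_b$ on $[0,1]$ has resolutions with no associated triple resolution.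
\end{theorem}

\subsection{The idea of the proof}

A boundary hypersurface $G$ of $M$ describes one way in which a pair of interior points $(p,p')$ can tend to the boundary of $X^2$. It records the rates at which $p$ and $p'$ approach $\partial X$, and possibly a relation between their limits, such as $t_j(p')=\phi(t_i(p))$. If $(p_1,p_2)$ tends to $G$ and $(p_2,p_3)$ tends to $G'$, a composition space provides a hypersurface $G''$ for $(p_1,p_3)$ that carries the composed rates and the composed relation (Section~\ref{sec:composition}). For rates, this and the finiteness of the set of hypersurfaces give Theorem~\ref{thm:B}.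

For the algebra \eqref{eq:V}, start on a leaf of $F_2$ with $t_2=\tau$, follow it to $K_+$, continue along the leaf of $F_1$ through the endpoint to $K_-$, and pass to $F_2$ again. One arrives on the leaf $t_2=f(\tau)$. The core of the proof is that a composition space forces $M$ to have, at each corner, a hypersurface relating the leaves of $F_1$ and $F_2$ that meet there (Sections \ref{sec:front}--\ref{sec:crossing}). Composing these $N$ times around the boundary gives a hypersurface with the relation $t_2(p')=f^N(t_2(p))$ near $t_*$. The graph of $f^N$ crosses the diagonal at $t_*$, so this hypersurface can be flowed to the lifted diagonal, where the only relation is $t_2(p')=t_2(p)$. This is the contradiction (Section~\ref{sec:end}). The difficulty is that $M$ is arbitrary and Definition~\ref{def:res} describes it only near $D$; all information elsewhere has to be transported from $D$ by the flows of the lifted vector fields.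

\section{Corners, blow-up and b-fibrations}\label{sec:background}

A manifold with corners $Y$ is locally modeled on $[0,\infty)^k\times\mathbb R^{n-k}$. Its boundary hypersurfaces, \emph{hypersurfaces} for short, are connected and embedded. So each hypersurface $G$ has a \emph{defining function} $\rho_G\ge0$, smooth on $Y$, with $G=\{\rho_G=0\}$ and $d\rho_G\ne0$ on $G$. Let $\mathcal H(z)$ be the finite set of hypersurfaces through $z$. Near $z$ the $\rho_G$, $G\in\mathcal H(z)$, can be completed by \emph{interior coordinates} to a system of \emph{product coordinates}. The \emph{open face} through $z$ is the component containing $z$ of the set where $\mathcal H(\cdot)=\mathcal H(z)$; near $z$ it is the set where all $\rho_G$, $G\in\mathcal H(z)$, vanish. We write $G^\circ=\{z:\mathcal H(z)=\{G\}\}$; it is connected and dense in $G$. A \emph{unit} is a smooth function without zeros on the neighborhood under consideration. A smooth function vanishing on $G$ is $\rho_G$ times a smooth function.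

\emph{Blow-up.} A closed subset $Z\subset Y$ is a \emph{p-submanifold} if near each of its points it is given by the vanishing of some of the coordinates of a product system, and a \emph{boundary} p-submanifold if it lies in $\partial Y$. If $Z=\{\upsilon=0\}$ for a group $\upsilon$ of product coordinates, the blow-up $[Y;Z]$ is obtained by introducing polar coordinates $\upsilon=R\omega$, where $R\ge0$ and $\omega$ runs over the part of the unit sphere allowed by the sign conditions on $\upsilon$. The new hypersurface $\{R=0\}$ is the \emph{front face}. Where $\omega_j\neq0$ one may use instead the \emph{projective coordinates} $|\upsilon_j|$ and $\upsilon_i/|\upsilon_j|$, $i\ne j$. We use three standard facts. The blow-down map of a boundary p-submanifold is proper, restricts to a diffeomorphism of interiors and maps boundary to boundary. A diffeomorphism preserving $Z$ lifts to a diffeomorphism. A vector field tangent to $\partial Y$ and to $Z$ lifts to a smooth vector field tangent to the boundary. Thus resolutions and composition spaces are compact with finitely many hypersurfaces, and their interior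 points are pairs or triples of interior points of $X$.

\emph{b-fibrations.} The vector fields tangent to $\partial Y$ are the sections of ${}^bTY$, with local frame consisting of the $\rho_G\partial_{\rho_G}$, $G\in\mathcal H(z)$, and the derivatives in the interior coordinates. The kernel of the evaluation ${}^bT_zY\to T_zY$ is the \emph{b-normal space}, spanned by the $\rho_G\partial_{\rho_G}$; it consists of the b-vectors that kill all smooth functions at $z$. A smooth map $g:Y\to Y'$ is a \emph{b-map} if for each hypersurface $F$ of $Y'$, with defining function $r_F$,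
\[
g^*r_F=U\prod_G\rho_G^{\,c(G,F)},\qquad U>0\text{ smooth},\quad c(G,F)\in\{0,1,2,\dots\}.
\]
The integer $c(G,F)$ is the \emph{exponent} of $g^*r_F$ at $G$; it is positive exactly when $g(G)\subset F$. The differential of $g$ extends from the interior to a bundle map ${}^b\!dg:{}^bTY\to{}^bTY'$, which maps b-normal spaces into b-normal spaces. A b-map is a \emph{b-fibration} if ${}^b\!dg$ is surjective everywhere and for each $G$ there is at most one $F$ with $c(G,F)>0$; we then say that $G$ \emph{maps to} $F$, with \emph{multiplicity} $c(G,F)$. The vector fields tangent to the boundary and to the fibers of $g$ are the sections of the bundle $\ker{}^b\!dg$.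

\begin{lemma}[Normal form]\label{lem:normal}
Let $g:Y\to Y'$ be a b-fibration, let $z\in Y$, and let $(r_1,\dots,r_q;w)$ be product coordinates at $g(z)$, the $r_i$ defining the hypersurfaces through $g(z)$. There are product coordinates $((\rho_H)_{H\in\mathcal H(z)};u,v)$ at $z$ in which
\begin{equation}\label{eq:normal}
g=\Big(\Big(\prod_{H\in A_i}\rho_H^{\,c_H}\Big)_{i=1,\dots,q};\ u\Big),
\end{equation}
with $c_H\ge1$ and disjoint nonempty sets $A_i\subset\mathcal H(z)$. Consequently:
\begin{enumerate}
\item[(a)] $\mathcal H(g(z))$ is exactly the set of hypersurfaces to which elements of $\mathcal H(z)$ map;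
\item[(b)] the open face through $z$ submerses to the open face through $g(z)$;
\item[(c)] if $H\in\mathcal H(z)$ maps to $F$, then $g|_H:H\to F$ maps neighborhoods of $z$ onto neighborhoods of $g(z)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Near $z$ we have $g^*r_i=U_i\prod_{H\in A_i}\rho_H^{c_H}$ with $U_i>0$ and $c_H\ge1$. Here $A_i\ne\emptyset$ because $r_i(g(z))=0$, and the $A_i$ are disjoint because each $H$ maps to at most one hypersurface. Choose $H_i\in A_i$ and replace $\rho_{H_i}$ by $U_i^{1/c_{H_i}}\rho_{H_i}$; this removes $U_i$. For each $j$ there is a b-vector at $z$ mapped to $\partial_{w_j}$. Its b-normal part kills $w\circ g$, so the components of $w\circ g$ have independent differentials on the open face through $z$, and $u=w\circ g$ can be completed to product coordinates.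

Part (a) holds because $A_i\neq\emptyset$ and because $g(z)\in F$ if some $H\in\mathcal H(z)$ maps to $F$. By (a), $\mathcal H\circ g$ is constant on open faces, so open faces map into open faces, and there $g$ is $(u,v)\mapsto u$. This is (b). For (c), let $H\in A_i$. On $H$ the $i$-th component of $g$ vanishes and the other components are $u$ and monomials in disjoint nonempty groups of variables. Each monomial maps a box $[0,\epsilon)^{A_j}$ onto an interval $[0,\epsilon')$.
\end{proof}

Conversely, a smooth map that has the form \eqref{eq:normal} near every point is a b-fibration: $\rho_{H_i}\partial_{\rho_{H_i}}$ and $\partial_{u_j}$ are mapped to $c_{H_i}r_i\partial_{r_i}$ and $\partial_{w_j}$. Positive smooth factors in the monomials are allowed, since they can be absorbed as in the proof.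

Let $M$ be a resolution of $\mathcal V$. For $z\in M$ we call $\pi_L(z)$ and $\pi_R(z)$ its \emph{left} and \emph{right points}. Functions on $X$ are pulled back by $\pi_L$ without change of notation and by $\pi_R$ with a prime. The \emph{right lift} of $W\in\mathcal V$ is $\iota_*\hat W$. Condition (R5) gives tangency of the lifts to the boundary only near $D$; to use flows we need it everywhere.

\begin{lemma}\label{lem:tangent}
If $\mathcal V\subset\mathcal V_b$, then the left and right lifts of $W\in\mathcal V$ are tangent to $\partial M$. Their flows are complete and preserve every hypersurface, hence $\mathcal H(\cdot)$. The flow of the left lift moves the left point by the flow of $W$ and fixes the right point; for the right lift the roles are exchanged.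
\end{lemma}

\begin{proof}
Let $r$ be the product of the defining functions of all hypersurfaces of $X$. Then $Wr=hr$ with $h$ smooth. Near $z\in G^\circ$ we have $rr'=U\rho_G^c$ with $U>0$, and $c\ge1$ because $\beta(G)\subset\partial X^2$. In the interior, $h=\hat W\log(rr')=\hat W\log U+c\,(\hat W\rho_G)/\rho_G$. So $\hat W\rho_G=O(\rho_G)$, and $\hat W$ is tangent to $G^\circ$, hence to $G$. For right lifts apply $\iota$. Completeness follows from compactness. The last assertion holds in the interior and extends by continuity.
\end{proof}

\section{Composition of boundary hypersurfaces}\label{sec:composition}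

In this section $X$ and $\mathcal V$ are arbitrary. For hypersurfaces $G$ of $M$ and $F$ of $X$ let $e_F(G)$ and $e'_F(G)$ be the exponents of $r_F$ and $r_F'$ at $G$. By (R3), at most one $e_F(G)$ and at most one $e'_F(G)$ is nonzero. We say that $G$ is \emph{of type} $(E,E')$ if $e_E(G)>0$ and $e'_{E'}(G)>0$.

Let $M_3$ be a composition space and $H$ a hypersurface of it. Let $G_{ab}(H)$ be the hypersurface of $M$ to which $\pi_{ab}$ maps $H$, with multiplicity $c_{ab}(H)$; if there is none, put $G_{ab}(H)=\emptyset$, with all exponents $0$. Let $n_a^F(H)$ be the exponent at $H$ of $r_F$ evaluated at the $a$-th point. Pulling back in two stages gives, for $a<b$,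
\begin{equation}\label{eq:exponents}
n_a^F(H)=c_{ab}(H)\,e_F(G_{ab}(H)),\qquad n_b^F(H)=c_{ab}(H)\,e'_F(G_{ab}(H)).
\end{equation}
Each point occurs in two of the three projections, so each $n_a^F(H)$ is computed in two ways; this is the source of all constraints. Not all $n_a^F(H)$ vanish, because $H$ lies over $\partial X^3$.

\begin{example}[The interval]\label{ex:interval}
Let $X=[0,1]$, $\mathcal V=\mathcal V_b$ and $M_0=[X^2;(0,0),(1,1)]$. Near the front face over $(0,0)$ we have the charts $(x/x',x')$ and $(x'/x,x)$. With $a=x/x'$, the first gives $\pi_L=ax'$, $\pi_R=x'$, $D=\{a=1\}$ and $x\partial_x=a\partial_a$. The second chart and the point $(1,1)$ follow by symmetry. So $M_0$ is a resolution.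

It has a composition space. Blow up $(0,0,0)$ and $(1,1,1)$ in $X^3$ and then the lifts of the six edges $\{x_a=x_b=0\}$ and $\{x_a=x_b=1\}$, which are disjoint. Near the origin there is one chart for each ordering $(a,b,c)$ of the indices, with coordinates $u=x_a/x_b$, $v=x_b/x_c$, $w=x_c$. In the charts of $M_0$ the three projections are
\[
(x_a/x_b,x_b)=(u,vw),\qquad (x_b/x_c,x_c)=(v,w),\qquad (x_a/x_c,x_c)=(uv,w),
\]
all of the form \eqref{eq:normal}. The vertex $(1,1,1)$ is symmetric. Away from the two vertices the space is locally $M_0\times X$ up to the order of the factors; one projection is the projection to $M_0$, and the other two are $\pi_L\times\mathrm{id}$ and $\pi_R\times\mathrm{id}$, with values in the region where $M_0=X^2$.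
\end{example}

\begin{example}[A resolution without composition space]\label{ex:bad}
Each front face of $M_0$ is an interval whose endpoints are corners of $M_0$. Let $M_1$ be obtained by blowing up these four corners. Near the corner where the front face over $(0,0)$ meets the lift of $\{x=0\}$ we have $x'=r$, $x=rv$, and the blow-up of $r=v=0$ has charts $(r,w=v/r)$ and $(v,q=r/v)$ with
\[
(x,x')=(r^2w,\ r),\qquad (x,x')=(v^2q,\ vq).
\]
Each component is a nonconstant monomial, so $\pi_L,\pi_R$ remain b-fibrations; the other three corners are symmetric. The exchange map preserves the set of four corners, the lifted fields are tangent to the boundary and so vanish at the corners, and nothing changes near $D$. So $M_1$ is a resolution. The exponents of $(x,x')$ at the hypersurfaces meeting the preimage of $(0,0)$ are $(1,0)$, $(2,1)$, $(1,1)$, $(1,2)$, $(0,1)$, and they are $(0,0)$ at all others.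

Suppose that $M_3$ is a composition space for $M_1$. Let $G$ be the hypersurface with exponents $(2,1)$. The pairs $(\varepsilon^4,\varepsilon^2)$ and $(\varepsilon^2,\varepsilon)$ have $w=1$ and $r\to0$, so they converge to a point of $G^\circ$. Let $Q$ be a limit point of $(\varepsilon^4,\varepsilon^2,\varepsilon)$ in $M_3$ and $H\in\mathcal H(Q)$. By Lemma~\ref{lem:normal}(a), $G_{12}(H)$ and $G_{23}(H)$ are $G$ or $\emptyset$. So the exponents $(n_1,n_2,n_3)$ of $(x_1,x_2,x_3)$ at $H$ satisfy $n_1=2n_2$ and $n_2=2n_3$, and they are not all zero. By \eqref{eq:exponents}, $G_{13}(H)$ has exponents proportional to $(4,1)$, and $M_1$ has no such hypersurface.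
\end{example}

The general form of this argument also transports relations between the limits of the points. Suppose that each hypersurface $F$ of $X$ carries a submersion $t_F:F\to S^1$; for the algebra \eqref{eq:V} these are $t_1,t_2$.

\begin{definition}\label{def:link}
Let $\phi:S^1\to S^1$ be smooth and $\tau\in S^1$. A \emph{$\phi$-link from $E$ to $E'$ at $\tau$} is a pair $(G,z)$, where $G$ is a hypersurface of $M$ of type $(E,E')$ and $z\in G^\circ$, such that $t_E(\pi_Lz)=\tau$ and $t_{E'}\circ\pi_R=\phi\circ t_E\circ\pi_L$ on $G$ near $z$.
\end{definition}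

By Lemma~\ref{lem:normal}(a), if $G$ is of type $(E,E')$ and $z\in G^\circ$, then $\pi_L(z)\in E^\circ$ and $\pi_R(z)\in E'^\circ$.

\begin{lemma}[Composition]\label{lem:comp}
Let $M$ have a composition space. Let $G$ be of type $(E,F)$ and $G'$ of type $(F,E')$, and let $z\in G^\circ$, $z'\in G'^\circ$ satisfy $\pi_R(z)=\pi_L(z')$.
\begin{enumerate}
\item[(a)] There is a hypersurface $G''$ of type $(E,E')$ with
\[
\frac{e_E(G'')}{e'_{E'}(G'')}=\frac{e_E(G)}{e'_F(G)}\cdot\frac{e_F(G')}{e'_{E'}(G')} .
\]
\item[(b)] If $(G,z)$ is a $\phi$-link at $\tau$ and $(G',z')$ is a $\phi'$-link, then there is a $(\phi'\circ\phi)$-link from $E$ to $E'$ at $\tau$.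
\end{enumerate}
\end{lemma}

\begin{proof}
Let interior points $p_2$ converge to $\pi_R(z)\in F^\circ$. In the normal form of $\pi_R$ at $z$, which reads $(\rho_G^c;u)$, we can lift $p_2$ with $v=0$ to interior points $(p_1,p_2)\to z$. The normal form of $\pi_L$ at $z'$ gives $(p_2,p_3)\to z'$ in the same way. Let $Q\in M_3$ be a limit point of $(p_1,p_2,p_3)$. Then $\pi_{12}(Q)=z$ and $\pi_{23}(Q)=z'$, and $Q$ is a boundary point. Fix $H\in\mathcal H(Q)$. By Lemma~\ref{lem:normal}(a), $G_{12}(H)\in\{G,\emptyset\}$ and $G_{23}(H)\in\{G',\emptyset\}$. If one of them is $\emptyset$, then $n_2^F(H)=0$, so both are $\emptyset$ and all exponents at $H$ vanish, which is impossible. Hence \eqref{eq:exponents} gives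
\[
c_{12}\,e'_F(G)=c_{23}\,e_F(G'),\qquad n_1^E(H)=c_{12}\,e_E(G)>0,\qquad n_3^{E'}(H)=c_{23}\,e'_{E'}(G')>0 .
\]
So $G''=G_{13}(H)$ is of type $(E,E')$ and $e_E(G'')/e'_{E'}(G'')=n_1^E(H)/n_3^{E'}(H)$, which is the ratio in (a).

For (b), consider $h=t_E\circ\pi_L\circ\pi_{12}$ on $H$. By Lemma~\ref{lem:normal}(b), the open face through $Q$ submerses to $G^\circ$, which submerses to $E^\circ$, on which $t_E$ is a submersion. So $h$ is one of the interior coordinates of a product system on $H$ at $Q$, and there is $Q'\in H^\circ$ arbitrarily near $Q$ with $h(Q')=h(Q)=\tau$. Since $\pi_{12}(H)\subset G$ and $\pi_{23}(H)\subset G'$, both relations hold on $H$ near $Q$: the value of $t_{E'}$ at the third point is $\phi'\circ\phi$ of the value of $t_E$ at the first. Put $z''=\pi_{13}(Q')$. Then $z''\in G''^\circ$ by Lemma~\ref{lem:normal}(a), and the relation holds on $G''$ near $z''$ by Lemma~\ref{lem:normal}(c).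
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The last assertion is Example~\ref{ex:bad}. Let $G$ be of type $(F,F)$. To compose $G$ with itself we need points of $G^\circ$ with matching right and left points. The set $\pi_L(G)\cap F^\circ$ is closed in $F^\circ$ by compactness, open by Lemma~\ref{lem:normal}(c), and nonempty because it contains $\pi_L(G^\circ)$. As $F^\circ$ is connected, every point of $F^\circ$ is $\pi_L(z)$ for some $z\in G$. In the normal form at $z$ keep $u$, $v$ and $\rho_G=0$, and make all other $\rho_H$ positive. The image does not change, since the only monomial contains $\rho_G$. Thus $\pi_L(G^\circ)=F^\circ$, and the same argument gives $\pi_R(G^\circ)=F^\circ$. Lemma~\ref{lem:comp}(a) now yields a hypersurface of type $(F,F)$ with ratio $\theta^2$, where $\theta=e_F(G)/e'_F(G)$. Repeating this with the new hypersurface gives the ratios $\theta^{2^j}$ for all $j$. As $M$ has finitely many hypersurfaces, $\theta=1$.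
\end{proof}

\section{A resolution of the example}\label{sec:model}

From now on $\mathcal V$ is the algebra \eqref{eq:V}, and $e_i=e_{F_i}$, $e_i'=e'_{F_i}$.

\subsection{Local bases}\label{sub:bases}

Restriction to $F_i$ preserves brackets, so $\mathcal V$ is a Lie algebra. It is a $C^\infty(X)$-module contained in $\mathcal V_b$ and contains all fields with compact support in the interior. Extend $\chi$ to a smooth function $\Sigma\to[0,1]$ that is constant near $c_\pm$. The formulas for $t_1,t_2$ then extend them to $X$ as diffeomorphisms of each circle $\{e\}\times S^1$. \emph{Coordinates adapted to $F_i$} are $(x,\ell,t)$, where $t$ is this extension of $t_i$ and $(x,\ell)$ are local coordinates on $\Sigma$ with $x$ defining $E_i$, and with $\ell$ defining the other hypersurface if we are at a corner.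

Near a point of $F_i^\circ$, a field $a\,x\partial_x+b\,\partial_\ell+c\,\partial_t$ lies in $\mathcal V$ if and only if $c=0$ at $x=0$. So $x\partial_x,\ \partial_\ell,\ x\partial_t$ is a local basis. Near $K_\pm$ let $x,y$ be coordinates on $\Sigma$ defining $E_1,E_2$, and $t=s$. Near $K_-$ we have $Wt_2=f'(s)\,Ws$ with $f'>0$. So at both corners the condition is that $Wt$ vanishes on $\{x=0\}$ and on $\{y=0\}$, that is $Wt\in xy\,C^\infty$, and
\[
x\partial_x,\qquad y\partial_y,\qquad xy\,\partial_t
\]
is a local basis. Thus $\mathcal V$ is locally free of rank $3$, hence the space of sections of a vector bundle, mapped to $TX$ by evaluation.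

\subsection{Proof of Theorem~\ref{thm:A}(1)}

The fields of $\mathcal V$ move a boundary point freely within its leaf and not at all across leaves. So we blow up the pairs of points on a common leaf,
\[
Z_i=\{(p,p')\in F_i\times F_i:\ t_i(p)=t_i(p')\}.
\]
Take coordinates adapted to $F_i$ at $p$ and $p'$, and put $\delta=t'-t$. Then $Z_i=\{x=x'=\delta=0\}$ in the product coordinates $(x,x',\ell,\ell',t,\delta)$, so $Z_i$ is a boundary p-submanifold. A point of $Z_1\cap Z_2$ lies in $(K_+\cup K_-)^2$. On $K_+\times K_-$ it satisfies $s=s'$ and $s=f(s')$, and on $K_-\times K_+$ it satisfies $s=s'$ and $f(s)=s'$; both are excluded by (i). This is the only use of (i). Hence $Z_1\cap Z_2$ is the union of the diagonals of $K_+$ and $K_-$, and near it, with $t=s$,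
\[
Z_1=\{x=x'=\delta=0\},\qquad Z_2=\{y=y'=\delta=0\}.
\]
Let $\tilde Z_2$ be the closure of $Z_2\setminus Z_1$ in $[X^2;Z_1]$. In polar coordinates $(x,x',\delta)=R\,(\omega_0,\omega_0',\omega_1)$ it is $\{y=y'=\omega_1=0\}$ near the front face, a boundary p-submanifold. Put $M_*=[[X^2;Z_1];\tilde Z_2]$, with front faces $\mathrm{ff}_1,\mathrm{ff}_2$. The exchange map preserves $Z_1$ and $Z_2$, so it lifts to $[X^2;Z_1]$, preserves $\tilde Z_2$, and lifts to $M_*$. This gives (R1) and (R2).

\emph{The projections.} Away from $Z_1\cup Z_2$ we have $M_*=X^2$, and (R3) is immediate. Three kinds of charts remain.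
\begin{enumerate}
\item[(a)] Over $Z_1$, away from $\tilde Z_2$, the coordinates are $R,\omega,\ell,\ell',t$, and
\[
\pi_L=(R\omega_0,\ \ell,\ t),\qquad\pi_R=(R\omega_0',\ \ell',\ t'),\qquad t'=t+R\omega_1 .
\]
\item[(b)] Over $Z_2\setminus Z_1$ the same formulas hold in coordinates adapted to $F_2$.
\item[(c)] Over $\tilde Z_2\cap\{R=0\}$ write $x=r\cos\theta$, $x'=r\sin\theta$, $\delta=r\mu$ with $\theta\in[0,\frac\pi2]$, so that $\tilde Z_2=\{y=y'=\mu=0\}$, and then $(y,y',\mu)=S\,(\tilde\omega_0,\tilde\omega_0',\tilde\omega_1)$. The coordinates are $r,\theta,S,\tilde\omega,t$, and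
\[
\pi_L=(r\cos\theta,\ S\tilde\omega_0,\ t),\qquad\pi_R=(r\sin\theta,\ S\tilde\omega_0',\ t'),\qquad t'=t+rS\tilde\omega_1 .
\]
\end{enumerate}
At each point, each of $\omega_0,\omega_0',\cos\theta,\sin\theta,\tilde\omega_0,\tilde\omega_0'$ is positive or a defining function, and $\ell,\ell'$ are interior coordinates or defining functions. So $\pi_L$ has the form \eqref{eq:normal} up to positive factors. Since $\partial t'/\partial t=1$, we may replace $t$ by $t'$ as a coordinate, and then $\pi_R$ has this form too.

\emph{The lifts.} For $W\in\mathcal V$ the field $(W,0)$ is tangent to $\partial X^2$, and in coordinates adapted to $F_i$ it maps $\delta$ to $-Wt$, which vanishes at $x=0$. So it is tangent to $Z_1$ and $Z_2$. It lifts to $[X^2;Z_1]$, the lift is tangent to $\tilde Z_2$ by continuity, and it lifts again to $M_*$.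

\emph{The diagonal.} Near a point of the diagonal of $F_i^\circ$ only $Z_i$ is blown up. In the projective coordinates $(x',\ell',t',\ a=x/x',\ \ell,\ \kappa=\delta/x')$,
\[
D=\{a=1,\ \ell=\ell',\ \kappa=0\},\qquad x\partial_x=a\partial_a,\quad\partial_\ell=\partial_\ell,\quad x\partial_t=-a\partial_\kappa .
\]
Near the diagonal of $K_\pm$ the first blow-up has projective coordinates $(x',x/x',\delta/x',y,y',t')$, in which $\tilde Z_2=\{y=y'=\delta/x'=0\}$. The second has $(x',y',t',\ a=x/x',\ b=y/y',\ \kappa=\delta/(x'y'))$, and
\[
D=\{a=b=1,\ \kappa=0\},\qquad x\partial_x=a\partial_a,\quad y\partial_y=b\partial_b,\quad xy\,\partial_t=-ab\,\partial_\kappa .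
\]
In both cases $D$ is a p-submanifold, $\pi_R$ is the projection to the first three coordinates, and near $D$ the three lifts span the derivatives in the last three coordinates. These are transversal to $D$ and form a frame of $\ker{}^b\!d\pi_R$. In the interior, (R4) and (R5) are immediate. So $M_*$ is a resolution. \hfill$\square$

\subsection{Why this resolution has no composition space}

The order of the two blow-ups breaks the symmetry between $F_1$ and $F_2$ at a corner, and a composition space detects this. The following computation is the model for Section~\ref{sec:crossing}.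

\begin{example}\label{ex:model}
In coordinates $(x,y,t)$ at a corner let
\[
p_1=(\varepsilon,\varepsilon,t_0),\qquad p_2=(x_0,\varepsilon,t_0),\qquad p_3=(\varepsilon,\varepsilon,t_0+\varepsilon),
\]
with $x_0>0$ small and fixed. The pair $(p_1,p_3)$ has $x/x'=\delta/x'=1$, so it stays away from $\tilde Z_2$. It converges to a point $q$ through which pass $\mathrm{ff}_1$ and the lifts $B,B'$ of $F_2\times X$ and $X\times F_2$. The pairs $(p_1,p_2)$ and $(p_2,p_3)$ stay away from $Z_1$ and have $y/y'=1$ and $\delta/y'\in\{0,1\}$. So their limits lie on $\mathrm{ff}_2$ and on the lift of $F_1\times X$, respectively $X\times F_1$, and on no other hypersurface. Suppose that a composition space exists and let $Q$ be a limit point of $(p_1,p_2,p_3)$. By Lemma~\ref{lem:normal}(a), $B=G_{13}(H)$ for some $H\in\mathcal H(Q)$, so $n_1^{F_2}(H)>0$. This forces $G_{12}(H)=\mathrm{ff}_2$, hence $n_2^{F_2}(H)>0$, hence $G_{23}(H)=\mathrm{ff}_2$, hence $n_3^{F_2}(H)>0$. But $e_2'(B)=0$, which contradicts \eqref{eq:exponents}.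
\end{example}

One could hope to repair this by more blow-ups of $X^2$. The rest of the paper shows that this is impossible. From now on $M$ is an \emph{arbitrary} resolution of $\mathcal V$.

\section{The front faces of an arbitrary resolution}\label{sec:front}

We first show that near the diagonal of $F_i^\circ$ every resolution looks like $M_*$, up to taking a root of the defining function.

\begin{lemma}\label{lem:ff}
For $i=1,2$ there is a hypersurface $\mathrm{ff}_i$ of $M$ with $\iota(\mathrm{ff}_i)=\mathrm{ff}_i$, with $e_i=e_i'=:\nu_i\ge1$ and all other exponents zero, and with the following property. Let $w\in F_i^\circ$, and let $(x,\ell,t)$ be coordinates near $w$, with $x$ defining $F_i$, in which $\mathcal V$ has the local basis $x\partial_x,\partial_\ell,x\partial_t$. There is a unique point $d(w)\in D$ over $(w,w)$; it depends smoothly on $w$, and $\mathcal H(d(w))=\{\mathrm{ff}_i\}$. Near $d(w)$ the functions $x/x'$ and $(t'-t)/x'$ are smooth, with values $1$ and $0$ on $D$.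
\end{lemma}

\begin{proof}
The set $\beta(D)$ is compact and contains the interior of the diagonal, so some $d\in D$ lies over $(w,w)$. Let $L_1,L_2,L_3$ be the left lifts of elements of $\mathcal V$ equal to $x\partial_x,\partial_\ell,x\partial_t$ near $w$. Near $d$ every left lift is a smooth combination of the $L_j$. So by (R5) the $L_j$ span the rank $3$ bundle $\ker{}^b\!d\pi_R$ near $d$, and $T_dM=T_dD\oplus\operatorname{span}\{L_j(d)\}$, since $\dim M=6$ and $\dim D=3$.

The p-submanifold $D$ is the closure of a set of interior points, so near $d$ it is given by the vanishing of three interior coordinates. Thus $D$ is a manifold with corners whose defining functions at $d$ are the $\rho_G|_D$, $G\in\mathcal H(d)$, and ${}^bT_dD\subset{}^bT_dM$. If $\sum a_jL_j\in{}^bT_dD$, then its evaluation $\sum a_jL_j(d)$ lies in $T_dD$, so $a=0$. Hence ${}^b\!d(\pi_R|_D):{}^bT_dD\to{}^bT_wX$ is injective, and so an isomorphism. It maps the b-normal space, of dimension $|\mathcal H(d)|$, injectively into the b-normal space at $w$, of dimension $1$. As $d\in\partial M$, we get $\mathcal H(d)=\{G\}$ for a single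 $G$. By Lemma~\ref{lem:normal}(a), $G$ is of type $(F_i,F_i)$. Since $x=x'$ on $D$ and $\rho_G|_D$ is a defining function, $e_i(G)=e_i'(G)=:\nu$.

The normal form of $\pi_R|_D$ at $d$ shows that $(x'^{1/\nu},\ell',t')$ are coordinates on $D$ near $d$. So if interior points $w_j$ converge to $w$, the diagonal points $(w_j,w_j)$ converge to $d$. This holds for every $d\in D$ over $(w,w)$, so $d$ is unique. In these coordinates $d(w)=(0,\ell(w),t(w))$, which is smooth in $w$ with $\mathcal H(d(w))$ locally constant. As $F_i^\circ$ is connected, $G=\mathrm{ff}_i$ does not depend on $w$. The map $\iota$ fixes $D$ pointwise, so it preserves the only hypersurface through $d$.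

Finally consider $(a,d')\mapsto e^{a_3L_3}e^{a_2L_2}e^{a_1L_1}d'$ on $\mathbb R^3\times D$. Its differential at $(0,d)$ is invertible and it preserves boundary and interior, so it is a local diffeomorphism. In the interior, if $d'$ lies over $(x',\ell',t')$, the image has this right point and the left point $(x'e^{a_1},\ \ell'+a_2,\ t'+x'e^{a_1}a_3)$. So $x/x'=e^{a_1}$ and $(t'-t)/x'=-e^{a_1}a_3$.
\end{proof}

\subsection*{Notation at a corner}
Fix $K=K_+$ or $K_-$ and $t_0\in S^1$. Take coordinates $(x,y,t)\in[0,1)^2\times S^1$ near $K$ as in Section~\ref{sub:bases}, with $t=s$, rescaled so that $\chi$ is constant on the patch. The basis $x\partial_x,y\partial_y,xy\partial_t$ is symmetric under the exchange of $(x,F_1)$ and $(y,F_2)$. On $\{x=0,\ y>0\}$ Lemma~\ref{lem:ff} applies with $i=1$ and $\ell=y$. On $\{y=0,\ x>0\}$ it applies with $i=2$, defining function $y$ and $\ell=x$. Choose $W_1,W_2,W_3\in\mathcal V$ equal to $x\partial_x,y\partial_y,xy\partial_t$ where $x,y\le\frac34$, with left lifts $L_j$ and right lifts $R_j$. Let $\mathcal U\subset M$ be the open set of points whose left and right points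 have $x,y<\frac34$. In the interior of $\mathcal U$,
\begin{equation}\label{eq:fields}
L_1=x\partial_x,\quad L_2=y\partial_y,\quad L_3=xy\partial_t,\quad R_1=x'\partial_{x'},\quad R_2=y'\partial_{y'},\quad R_3=x'y'\partial_{t'},
\end{equation}
and identities between smooth objects derived from \eqref{eq:fields} extend to the boundary by continuity. In particular $L_1,L_2,R_1,R_2$ commute and kill $t$, $t'$ and $\delta=t'-t$, which we regard as a real function where it is close to $0$. If the flow line of a point stays in $\mathcal U$ for a compact time interval, so do those of nearby points. Write $\nu=\nu_1$ and $w_0=(0,\frac14,t_0)\in F_1^\circ$.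

To see how $\mathrm{ff}_1$ behaves at the corner, we start at $d(w_0)$ and use the flow of $L_2$ to slide the left point along its leaf into $K$ while the right point stays at $w_0$. The limit lies on $\mathrm{ff}_1$ and on at least one hypersurface $J$ on which $y$ vanishes. The point of the next lemma is that $\delta$ still vanishes to the same order as $x$ on $\mathrm{ff}_1$ near this limit.

\begin{lemma}\label{lem:J}
There are a hypersurface $J\ne\mathrm{ff}_1$ with
\[
k:=e_2(J)>0,\qquad e_1(J)=0,\qquad e_2'(J)=0,\qquad k':=e_1'(J)\ge0,
\]
and an open set $\mathcal O\subset\mathcal U$ on which $\delta\in\rho_{\mathrm{ff}_1}^{\nu}C^\infty$, such that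
\[
I=\{\zeta\in\mathcal O:\ \mathcal H(\zeta)=\{\mathrm{ff}_1,J\},\ \pi_R(\zeta)=w_0\}
\]
is nonempty. For $\zeta\in I$ we have $\pi_L(\zeta)=(0,0,t_0)$.
\end{lemma}

\begin{proof}
Let $\mathrm{ff}_1^*$ be the open subset of $\mathrm{ff}_1\cap\mathcal U$ where $y<\frac12$ and $0<y'<\frac12$. For $a\in\mathbb R^3$ put $\Phi_a=e^{a_3L_3}e^{a_2L_2}e^{a_1L_1}$. For $w=(0,y',t')$ with $0<y'<\frac12$ and $y'e^{a_2}<\frac12$ put $\Psi(a;w)=\Phi_a(d(w))$, and let $\Omega$ be the set of these points. Along the three flows the left point moves from $(0,y',t')$ to $(0,y'e^{a_2},t')$, so $\Omega\subset\mathrm{ff}_1^*\cap\mathrm{ff}_1^\circ$. We show that $\Omega$ is open and closed in this set.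

\emph{Open.} Near $d(w)$, $\Phi_a$ fixes primed functions and pulls $x,y,\delta$ back to $e^{a_1}x$, $e^{a_2}y$, $\delta-e^{a_1+a_2}xy\,a_3$. By Lemma~\ref{lem:ff}, $x/x'$ and $u=\delta/x'$ are therefore smooth near each point of $\Omega$, and at $\Psi(a;w)$
\begin{equation}\label{eq:Psi}
x/x'=e^{a_1},\qquad y=y'e^{a_2},\qquad u=-e^{a_1+a_2}y'a_3 .
\end{equation}
These functions together with $y',t'$ recover $(a,w)$ smoothly. So $\Psi$ is an immersion between manifolds of dimension $5$, and $\Omega$ is open in $\mathrm{ff}_1$.

\emph{Closed.} Let $\Psi(a^j;w_j)\to z\in\mathrm{ff}_1^*\cap\mathrm{ff}_1^\circ$. Near $z$ the function $x/x'$ is a unit, since $e_1=e_1'$ on $\mathrm{ff}_1$, and $y(z)>0$, since $\pi_L(z)\in F_1^\circ$. By \eqref{eq:Psi}, $a_1^j$, $a_2^j$ and $w_j$ converge to values allowed in the definition of $\Omega$. For $a_3^j$ we need $u$, which is not yet known to be smooth at $z$. But $\delta=x'u=0$ on $\Omega$, so $\delta(z)=0$ and $\delta$ is smooth near $z$. In product coordinates at $z$ with $\rho=\rho_{\mathrm{ff}_1}$ and $x'=\rho^\nu U'$, we have $\partial_\rho^\nu\delta=\nu!\,U'u$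 at points of $\Omega$. The left side is continuous at $z$, so $u$ converges, hence $a_3^j$ converges, and $z\in\Omega$ by continuity of $\Psi$.

Let $\zeta_0$ be a limit point of $\Psi(0,-j,0;w_0)$ as $j\to\infty$. Then $\pi_R(\zeta_0)=w_0$, $\pi_L(\zeta_0)=(0,0,t_0)$ and $\zeta_0\in\mathrm{ff}_1^*$. Take the product coordinates of Lemma~\ref{lem:normal} for $\pi_R$ at $\zeta_0$, which include $y',t'$, on a small box $\mathcal O$ with $B=\mathcal O\cap\mathrm{ff}_1\subset\mathrm{ff}_1^*$. The set $B\cap\mathrm{ff}_1^\circ$ is connected and meets $\Omega$, so it lies in $\Omega$. Near each of its points $\delta=x'u\in\rho^\nu C^\infty$. Hence $\partial_\rho^i\delta=0$ for $i<\nu$ on $B\cap\mathrm{ff}_1^\circ$ and by density on $B$, and Taylor's formula gives $\delta\in\rho^\nu C^\infty$ on $\mathcal O$.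

Since $\pi_L(\zeta_0)\in F_2$, there is $J\in\mathcal H(\zeta_0)$ with $e_2(J)>0$. Then $e_1(J)=0$, so $J\ne\mathrm{ff}_1$, and $e_2'(J)=0$ because $\pi_R(\zeta_0)\notin F_2$. The points of $\mathcal O$ with $\rho=\rho_J=0$, all other $\rho_G$ positive and $(y',t')=(\frac14,t_0)$ belong to $I$. At points of $I$ we have $x=y=0$ and $t=t'-\delta=t_0$.
\end{proof}

Let $\zeta\in I$. From the exponents of $\mathrm{ff}_1$ and $J$ we read off that near $\zeta$ the functions $x^{1/\nu}$ and $y^{1/k}$ define $\mathrm{ff}_1$ and $J$, and that $x'$ is a unit times $x\,y^{k'/k}$. From now on $\rho_J=y^{1/k}$. The functions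
\[
\sigma=\frac\delta x,\qquad\psi=\frac{x'^{\,k}}{x^ky^{k'}}
\]
are smooth near $\zeta$, and $\psi>0$. By \eqref{eq:fields},
\begin{equation}\label{eq:action}
\begin{gathered}
L_1\sigma=-\sigma,\qquad L_2\sigma=R_1\sigma=R_2\sigma=0,\qquad R_3\sigma=y'\psi^{1/k}\rho_J^{\,k'},\\
L_1\psi=-k\psi,\qquad L_2\psi=-k'\psi,\qquad R_1\psi=k\psi,\qquad R_2\psi=0 .
\end{gathered}
\end{equation}
Near $\zeta$ the open face $P=\mathrm{ff}_1\cap J$ has dimension $4$, and $dy',dt'$ are independent on $P$ by Lemma~\ref{lem:normal}(b).

\section{A dichotomy at the corner}\label{sec:dichotomy}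

Two local pictures show what can happen near a pair with left point $(0,0,t_0)$ and right point $w_0$. In $M_*$ only $Z_1$ is blown up there; we have coordinates $(x,y,y',t',\sigma,\psi)$ with $J=\{y=0\}$, $k=1$, $k'=0$, $\psi=x'/x$, and $\sigma$ takes all values on $P$. Alternatively, blow up $\{y=x'=\delta=0\}$ first, with front face $J$, and then the lift $\{x=x'/y=\delta/y=0\}$ of $Z_1$. This gives coordinates $(x,y,y',t',\delta/(xy),\psi)$ with $k=k'=1$ and $\psi=x'/(xy)$. Now $\sigma=y\cdot\delta/(xy)$ vanishes on $P$, the function $\delta$ vanishes on $J$, which is of type $(F_2,F_1)$, and $L_2-L_1$ vanishes on $P$. These two pictures are typical.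

\begin{lemma}\label{lem:dich}
One of the following holds.
\begin{enumerate}
\item[$(\mathrm A_1)$] There is $\zeta\in I$ with $\sigma(\zeta)\ne0$, and $(x^{1/\nu},y^{1/k},y',t',\sigma,\psi)$ are coordinates on $M$ near $\zeta$.
\item[$(\mathrm B_1)$] $k'>0$, and there is $\zeta_1\in I$ such that $\delta=0$ on $J$ near $\zeta_1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose $\sigma(\zeta)\ne0$ for some $\zeta\in I$. The fields $L_1,R_1$ are tangent to $P$, kill $y',t'$, and take the values $(-1,-k)$ and $(0,k)$ on $(\log|\sigma|,\log\psi)$. So a linear relation between $dy',dt',d\sigma,d\psi$ on $T_\zeta P$ cannot involve $d\sigma,d\psi$, and is then trivial. Thus $y',t',\sigma,\psi$ are coordinates on $P$, and $(\mathrm A_1)$ holds.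

Now let $\sigma=0$ on $I$. We know that $\delta$ vanishes on $\mathrm{ff}_1$ and want it to vanish on $J$. The plan is to find a combination $\xi$ of $L_1,L_2,R_1$ that vanishes on $P$ and contracts $J$ onto $P$; as $\xi\delta=0$, this carries the vanishing from $P$ to $J$.

\emph{The order of $\sigma$ at $J$.} Let $\zeta''\in P$ be near a point of $I$, with $y'=\frac14$ and $t'=t''$. Let $\Lambda''=\mathrm{ff}_1\cap\{y'=\frac14,\ t'=t''\}$ near $\zeta''$, a manifold of dimension $3$ with boundary defined by $\rho_J$. The fields $L_1,L_2,R_1$ kill $y',t'$, and $R_3y'=0$, $R_3t'=x'y'=0$ on $\mathrm{ff}_1$; so all four are tangent to $\Lambda''$. Since $R_3\rho_J=0$, if $\sigma|_{\Lambda''}\in\rho_J^{k'+1}C^\infty$ then also $R_3\sigma|_{\Lambda''}\in\rho_J^{k'+1}C^\infty$, contradicting \eqref{eq:action}. So there is a maximal $m''\in\{0,\dots,k'\}$ with $\sigma|_{\Lambda''}=\rho_J^{m''}\gamma''$ near $\zeta''$, $\gamma''$ smooth, and by maximality $\gamma''$ does not vanish identically on any neighborhood of $\zeta''$ in $\Lambda''\cap P$. From \eqref{eq:action}, $L_2\rho_J=\rho_J/k$ and $L_1\rho_J=R_1\rho_J=0$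 we get
\begin{equation}\label{eq:gamma}
L_1\gamma''=-\gamma'',\qquad L_2\gamma''=-\tfrac{m''}{k}\gamma'',\qquad R_1\gamma''=0 .
\end{equation}
Apply this first to a point $\zeta\in I$, with $t''=t_0$, and write $\Lambda,m,\gamma$. As $\Lambda\cap P\subset I$, the function $\sigma$ vanishes on $\Lambda\cap P$, so $1\le m\le k'$. In particular $k'>0$. Choose $\zeta_1\in\Lambda\cap P$ with $\gamma(\zeta_1)\ne0$.

\emph{A linear relation on $P$.} Put $\eta=L_1+R_1$. It kills $y',t',\psi$, and $\eta\gamma=-\gamma$, so $\eta\ne0$ near $\zeta_1$. The fields $R_2,R_1,\eta$ are independent on $P$ near $\zeta_1$: a relation applied to $y'$ removes $R_2$, applied to $\psi$ removes $R_1$, and then $\eta\neq0$. They kill $t'$, so they form a frame of the rank $3$ bundle $\ker dt'\subset TP$, of which $L_2$ is a section. Applying $L_2$ to $y'$ and $\psi$ gives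
\begin{equation}\label{eq:L2}
L_2=-\tfrac{k'}kR_1+\lambda\eta\quad\text{on }P\text{ near }\zeta_1,
\end{equation}
with $\lambda$ smooth. Taking brackets with $R_2,R_1,\eta$, which commute with each other and with $L_2$, shows that these fields kill $\lambda$. So $\lambda=\lambda(t')$ on a product neighborhood of $\zeta_1$ in $P$. Applying \eqref{eq:L2} to $\gamma$ at $\zeta_1$ and using \eqref{eq:gamma} gives $\lambda(t_0)=m/k$. For $t''$ near $t_0$ take $\zeta''$ in this neighborhood and apply \eqref{eq:L2} to $\gamma''$ at a point where $\gamma''\ne0$; this gives $\lambda(t'')=m''/k$. So the continuous function $k\lambda$ is integer valued, $\lambda=m/k$ near $t_0$, and \eqref{eq:L2} becomes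
\[
\xi:=kL_2-mL_1+(k'-m)R_1=0\quad\text{on }P\text{ near }\zeta_1 .
\]

\emph{Contraction.} On $J$ near $\zeta_1$ take coordinates $(r,\upsilon)$ with $r=x^{1/\nu}$, so $P=\{r=0\}$. Then $\xi r=-\frac m\nu r$, and since $\xi$ vanishes on $P$,
\[
\xi|_J=-\tfrac m\nu\,r\partial_r+r\sum_ic_i\partial_{\upsilon_i}
\]
with smooth $c_i$. As $m\ge1$, along a forward orbit $r$ decays exponentially and $\upsilon$ moves by at most a constant times the initial value of $r$. So orbits starting near $\zeta_1$ stay in the chart and converge to points of $P$, where $\delta=0$. Since $\delta$ is constant on orbits, $\delta=0$ on $J$ near $\zeta_1$.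
\end{proof}

Exchanging $(x,F_1,\mathrm{ff}_1,\nu_1)$ with $(y,F_2,\mathrm{ff}_2,\nu_2)$, Lemmas \ref{lem:J} and \ref{lem:dich} hold for the right point $\hat w_0=(\frac14,0,t_0)\in F_2^\circ$. They give a hypersurface $\hat J$ with $\hat k=e_1(\hat J)>0$, $e_2(\hat J)=e_1'(\hat J)=0$, $\hat k'=e_2'(\hat J)\ge0$, a set $\hat I$, functions $\hat\sigma=\delta/y$ and $\hat\psi=y'^{\,\hat k}/(y^{\hat k}x^{\hat k'})$, and alternatives $(\mathrm A_2)$ and $(\mathrm B_2)$. The resolution $M_*$ satisfies both $(\mathrm A_1)$ and $(\mathrm A_2)$, by the first picture above and its mirror image.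

\section{A composition space forces links across the corners}\label{sec:crossing}

\begin{proposition}\label{prop:cross}
If $M$ has a composition space $M_3$, then at each corner $K$ and for each $t_0$ the alternative $(\mathrm B_1)$ or $(\mathrm B_2)$ holds.
\end{proposition}

As in Example~\ref{ex:model} we consider a pair $(p_1,p_3)$ tending to the corner symmetrically in $x$ and $y$. Its limit $q$ is now unknown, so we compare two factorizations: through a point $p_2$ near $F_1^\circ$, controlled by $(\mathrm A_1)$, and through a point $\hat p_2$ near $F_2^\circ$, controlled by $(\mathrm A_2)$. Each determines on which hypersurfaces through $q$ the function $\delta$ vanishes, and the answers are incompatible.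

\begin{proof}
Suppose that $(\mathrm A_1)$ and $(\mathrm A_2)$ both hold. Let
\[
p_1=(\varepsilon,\varepsilon,t_0),\qquad p_3=(\varepsilon,\varepsilon,t_0+\varepsilon),
\]
and choose a sequence $\varepsilon\to0$ with $(p_1,p_3)\to q\in M$.

\medskip\noindent\emph{Step 1: the middle point.} Let $\zeta$ be as in $(\mathrm A_1)$, $\sigma_0=\sigma(\zeta)$, $\psi_0=\psi(\zeta)$. We want $(p_1,p_2)$ and $(p_3,p_2)$ to converge to points on the orbit of $\zeta$ under $\eta=L_1+R_1$. This flow rescales $\sigma$ by positive factors and fixes $\psi$, so both pairs should have $\psi=\psi_0$ and $\sigma$ of the sign of $\sigma_0$. Let $(\tau_1,\tau_3)=(2,1)$ if $\sigma_0>0$ and $(\tau_1,\tau_3)=(-1,-2)$ if $\sigma_0<0$, so $\tau_3=\tau_1-1$, and put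
\[
p_2=(x_2,\tfrac14,t_0+\tau_1\varepsilon),\qquad x_2^{\,k}=\psi_0\,\varepsilon^{k+k'} .
\]
For $j=1,3$ the pair $(p_j,p_2)$ has $x=y=\varepsilon$ and $\delta=\tau_j\varepsilon$. Let $e^{a_j}=\tau_j/\sigma_0$. The pair $e^{a_j\eta}(p_j,p_2)$ has
\[
x=e^{a_j}\varepsilon,\quad y=\varepsilon,\quad y'=\tfrac14,\quad t'=t_0+\tau_1\varepsilon,\quad\delta=\sigma_0x,\quad x'^{\,k}=\psi_0x^ky^{k'} .
\]
For small $\varepsilon$ the chart of $(\mathrm A_1)$ contains the interior point with coordinates $(x^{1/\nu},y^{1/k},y',t',\sigma_0,\psi_0)$. Its coordinates determine $t=t'-\sigma x$ and $x'=(\psi x^ky^{k'})^{1/k}$, so it is this pair. Hence the pair converges to $\zeta$, and $(p_j,p_2)\to\zeta_{(j)}:=e^{-a_j\eta}\zeta$. We have $\mathcal H(\zeta_{(j)})=\{\mathrm{ff}_1,J\}$. The flow of $W_1$ fixes the left and right points of $\zeta$, so near $\zeta$ the map $e^{-a_j\eta}$ preserves $\delta$. Since $\delta=\sigma x$ is a unit times $\rho_{\mathrm{ff}_1}^\nu$ near $\zeta$, the same holds near $\zeta_{(j)}$. Applying $\iota$, which changes the sign of $\delta$, we find: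
\begin{itemize}
\item $(p_1,p_2)$ converges to a point with $\mathcal H=\{\mathrm{ff}_1,J\}$;
\item $(p_2,p_3)$ converges to a point with $\mathcal H=\{\mathrm{ff}_1,J^T\}$, where $J^T=\iota(J)$ has $e_1=k'$, $e_2'=k$ and $e_2=e_1'=0$;
\item near both limits, $\delta$ is a unit times $\rho_{\mathrm{ff}_1}^\nu$.
\end{itemize}
Pass to a subsequence with $(p_1,p_2,p_3)\to Q\in M_3$; then $\pi_{13}(Q)=q$. Put $\delta_{ab}=\delta\circ\pi_{ab}$. Near $Q$ we have $\delta_{13}=\delta_{12}+\delta_{23}$ and
\begin{equation}\label{eq:deltas}
\delta_{12}=u_{12}\prod_{G_{12}(H)=\mathrm{ff}_1}\rho_H^{\,\nu c_{12}(H)},\qquad\delta_{23}=u_{23}\prod_{G_{23}(H)=\mathrm{ff}_1}\rho_H^{\,\nu c_{23}(H)},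
\end{equation}
with units $u_{12},u_{23}$ and products over $H\in\mathcal H(Q)$.

\medskip\noindent\emph{Step 2: labels.} Give $H\in\mathcal H(Q)$ the \emph{label} $(i_1i_2i_3)$, where $i_a=i$ if $n_a^{F_i}(H)>0$ and $i_a=0$ if both exponents vanish. Let $\kappa=1$ if $k'>0$ and $\kappa=0$ if $k'=0$. By Lemma~\ref{lem:normal}(a) and \eqref{eq:exponents} the possibilities are
\[
\begin{array}{c|ccc}G_{12}(H)&\mathrm{ff}_1&J&\emptyset\\\hline(i_1i_2)&(11)&(2\kappa)&(00)\end{array}
\qquad\qquad
\begin{array}{c|ccc}G_{23}(H)&\mathrm{ff}_1&J^T&\emptyset\\\hline(i_2i_3)&(11)&(\kappa2)&(00)\end{array}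
\]
Matching $i_2$ and excluding $(000)$ leaves the labels $(111),(200),(002),(202)$ if $k'=0$, and $(111),(112),(211),(212)$ if $k'>0$. For the label $(111)$ we have $G_{12}=G_{23}=\mathrm{ff}_1$, and \eqref{eq:exponents} gives $n_1^{F_1}=\nu c_{12}=n_2^{F_1}=\nu c_{23}=n_3^{F_1}=:n(H)$.

\medskip\noindent\emph{Step 3: the labels $(112)$ and $(211)$ do not occur.} These are the labels on which exactly one of $\delta_{12},\delta_{23}$ vanishes, so they would prevent us from adding the two expressions in \eqref{eq:deltas}. Let $k'>0$. Near $Q$ the quotient of $x$ at the first point by $x$ at the third point is a unit times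
\[
\prod_{(112)}\rho_H^{\,n_1^{F_1}(H)}\Big/\prod_{(211)}\rho_H^{\,n_3^{F_1}(H)},
\]
because the factors with label $(111)$ cancel. It equals $1$ along the sequence, while each $\rho_H\to0$. So either both labels occur or neither does.

Suppose that $H_1$ has label $(112)$ and $H_2$ has label $(211)$. Choose $Q'$ near $Q$ with $\mathcal H(Q')=\{H_1,H_2\}$. By \eqref{eq:deltas}, near $Q'$ we have $\delta_{12}=\rho_{H_1}^{i_1}v_1$ and $\delta_{23}=\rho_{H_2}^{i_2}v_2$ with $i_1,i_2>0$ and units $v_1,v_2$. Let $q'=\pi_{13}(Q')$. Then $\mathcal H(q')=\{G,G'\}$, where $G=G_{13}(H_1)$ is of type $(F_1,F_2)$, with $e_1=l_1$, $e_2'=l_1'$, and $G'=G_{13}(H_2)$ is of type $(F_2,F_1)$, with $e_2=l_2$, $e_1'=l_2'$. Near $q'$ the functions $r=x^{1/l_1}$ and $r'=y^{1/l_2}$ define $G$ and $G'$, and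
\[
g=x^{l_1'}/y'^{\,l_1},\qquad g'=y^{l_2'}/x'^{\,l_2}
\]
are smooth and positive.

We claim that $\delta|_G=r'^{\,j}\gamma$ and $\delta|_{G'}=r^{\,i}\gamma'$ near $q'$, with $i,j\ge1$ and $\gamma(q'),\gamma'(q')\ne0$. We have $\pi_{13}^*r'=U\rho_{H_2}^{c}$ with $U>0$, $c\ge1$, and the pullback of $\delta|_G$ to $H_1$ is $\delta_{13}|_{H_1}=\rho_{H_2}^{i_2}v_2$. So $\delta|_G\in r'^{\,j}C^\infty$ implies $cj\le i_2$, and there is a maximal such $j\ge0$. The pullback of $\gamma=\delta|_G/r'^{\,j}$ to $H_1$ is $\rho_{H_2}^{i_2-cj}v_2U^{-j}$. If $cj<i_2$, it vanishes on $H_1\cap H_2$, which submerses to $G\cap G'$ near $Q'$; then $\gamma=0$ on $G\cap G'$ near $q'$, contradicting maximality. So $cj=i_2>0$ and $\gamma(q')\ne0$. The statement for $G'$ follows by the same argument on $H_2$, where $\delta_{13}=\rho_{H_1}^{i_1}v_1$.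

Let $P'=G\cap G'$ near $q'$, of dimension $4$. The fields $L_1,L_2,R_2,R_1$ are tangent to $G,G',P'$ and kill $\delta$. On $P'$ their values on four functions are as follows:
\[
\begin{array}{c|cccc}
&\log|\gamma'|&\log|\gamma|&\log g&\log g'\\\hline
L_1&-i/l_1&0&l_1'&0\\
L_2&0&-j/l_2&0&l_2'\\
R_2&0&0&-l_1&0\\
R_1&0&0&0&-l_2
\end{array}
\]
The matrix is invertible, so the four fields form a basis of $T_{q'}P'$. All of them kill $t$, so $dt=0$ on $T_{q'}P'$. But $\pi_L(q')\in K$, and $P'$ submerses to $K$ under $\pi_L$ by Lemma~\ref{lem:normal}(b), so $dt\ne0$ on $T_{q'}P'$. This is a contradiction.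

\medskip\noindent\emph{Step 4: the form of $\delta_{13}$.} By Steps 2 and 3, each $H\in\mathcal H(Q)$ has label $(111)$ or has $i_1,i_3\in\{0,2\}$, and both products in \eqref{eq:deltas} equal $\Pi=\prod_{(111)}\rho_H^{\,n(H)}$. Along the sequence $u_{12}/u_{23}=\delta_{12}/\delta_{23}=-\tau_1/\tau_3\ne-1$. Hence
\[
\delta_{13}=(u_{12}+u_{23})\,\Pi\quad\text{near }Q,\qquad(u_{12}+u_{23})(Q)\ne0 .
\]

\medskip\noindent\emph{Step 5: the other factorization.} The points $p_1,p_3$ and the function $\delta$ are unchanged by the exchange of $(x,F_1)$ and $(y,F_2)$. So Steps 1--4 apply to $(\mathrm A_2)$ with the same $p_1,p_3$ and the middle point $\hat p_2=(\frac14,y_2,t_0+\hat\tau_1\varepsilon)$, where $y_2^{\,\hat k}=\hat\psi_0\,\varepsilon^{\hat k+\hat k'}$ and $\hat\tau_1,\hat\psi_0$ are defined from the point in $(\mathrm A_2)$. Along a further subsequence we get $\hat Q\in M_3$ with $\pi_{13}(\hat Q)=q$. Each $\hat H\in\mathcal H(\hat Q)$ has label $(222)$ or has $i_1,i_3\in\{0,1\}$, and near $\hat Q$ the function $\delta_{13}$ vanishes on each $\hat H$ with label $(222)$.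

Since $\pi_L(q)\in F_2$, there is $G\in\mathcal H(q)$ with $e_2(G)>0$. By Lemma~\ref{lem:normal}(a), $G=G_{13}(H)=G_{13}(\hat H)$ with $H\in\mathcal H(Q)$, $\hat H\in\mathcal H(\hat Q)$, and both have $i_1=2$. So $\hat H$ has label $(222)$, and $\delta=0$ on $G$ near $q$ by Lemma~\ref{lem:normal}(c). On the other hand $H$ does not have label $(111)$, so $\Pi\ne0$ and $\delta_{13}\ne0$ at the points of $H^\circ$ near $Q$. Their images are points of $G$ arbitrarily near $q$ with $\delta\neq0$. This contradiction proves the proposition.
\end{proof}

\begin{corollary}\label{cor:links}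
If $M$ has a composition space, then for every $\tau\in S^1$ there are an $\mathrm{id}$-link from $F_2$ to $F_1$ at $\tau$ and an $f$-link from $F_1$ to $F_2$ at $\tau$.
\end{corollary}

\begin{proof}
Fix a corner and put $t_0=\tau$. In case $(\mathrm B_1)$ the hypersurface $J$ has $e_2=k>0$ and $e_1'=k'>0$, so it is of type $(F_2,F_1)$. As $t'$ is an interior coordinate at $\zeta_1$, there is $z\in J^\circ$ near $\zeta_1$ with $t'(z)=\tau$, and $s=s'$ on $J$ near $z$. The pair $(\iota(J),\iota(z))$ has the same properties with type $(F_1,F_2)$. In case $(\mathrm B_2)$, $\hat J$ is of type $(F_1,F_2)$ and $\iota(\hat J)$ of type $(F_2,F_1)$, with the same properties. So at each corner there are hypersurfaces of both types on which $s=s'$ near a point where $s=s'=\tau$. At $K_+$ take the type $(F_2,F_1)$; there $t_2=s$ at the left point and $t_1=s'$ at the right point, which gives the $\mathrm{id}$-link. At $K_-$ take the type $(F_1,F_2)$; there $t_1=s$ at the left point and $t_2=f(s')$ at the right point, which gives the $f$-link.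
\end{proof}

\section{Going around the boundary}\label{sec:end}

Lemma~\ref{lem:comp} requires matching points, while links only match leaves. The flows of $\mathcal V$ close this gap.

\begin{lemma}\label{lem:move}
Let $(G,z)$ be a $\phi$-link from $F_i$ to $F_j$ at $\tau$, and let $w\in F_j^\circ$ with $t_j(w)=\phi(\tau)$. There is $\tilde z\in G^\circ$ with $\pi_L(\tilde z)=\pi_L(z)$ and $\pi_R(\tilde z)=w$ such that $(G,\tilde z)$ is a $\phi$-link at $\tau$.
\end{lemma}

\begin{proof}
The points $\pi_R(z)$ and $w$ lie in $F_j^\circ$ on one leaf. Take coordinates $(x,\ell,t)$ adapted to $F_j$, with $(x,\ell)$ defined near the compact arc of $E_j^\circ$ between the projections of the two points. Let $W=c(x,\ell)\,\partial_\ell\in\mathcal V$, where $c$ has compact support in the chart and equals $1$ near the arc. Some time map of the flow of $W$ takes $\pi_R(z)$ to $w$, and it preserves $t_j$ on $F_j$. By Lemma~\ref{lem:tangent}, the corresponding time map $\Phi$ of the right lift preserves $G^\circ$ and $\pi_L$, and it preserves $t_j\circ\pi_R$ on $G$. Take $\tilde z=\Phi(z)$.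
\end{proof}

Thus, if $M$ has a composition space, a $\phi$-link from $F_i$ to $F_j$ at $\tau$ and a $\phi'$-link from $F_j$ to $F_l$ at $\phi(\tau)$ yield a $(\phi'\circ\phi)$-link from $F_i$ to $F_l$ at $\tau$: move the right point of the first to the left point of the second and apply Lemma~\ref{lem:comp}(b). The next lemma describes links that cannot exist.

\begin{lemma}\label{lem:nolink}
Let $M$ have a composition space, and let $\phi(\tau)=\tau$, $\phi'(\tau)\ne1$, where $\phi'$ now denotes the derivative. Then there is no $\phi$-link from $F_2$ to $F_2$ at $\tau$.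
\end{lemma}

\begin{proof}
Let $(G,z)$ be such a link. As $\phi(\tau)=\tau$, Lemma~\ref{lem:move} lets us assume $\pi_L(z)=\pi_R(z)=:w\in F_2^\circ$. Take coordinates $(y,\ell,t)$ adapted to $F_2$ near $w$, with $y$ defining $F_2$, and let $R_y,R_\ell$ be the right lifts of elements of $\mathcal V$ equal to $y\partial_y,\partial_\ell$ near $w$. Put $\delta=t'-t$ near $z$. We show that $z$ can be flowed into $D$.

By the normal form of $\pi_L$, there are product coordinates $(\rho_G,t,\upsilon)$ at $z$. On $G$ we have $\delta=g(t):=\phi(t)-t$, with $g(\tau)=0$ and $g'(\tau)\ne0$. So $\partial_t\delta(z)\ne0$, and the implicit function theorem gives interior points $z_\rho\to z$, with $\rho_G=\rho\to0$, at which $\delta=0$. Write $z_\rho=((y,\ell,t),(y',\ell',t))$. Then $\ell-\ell'\to0$. By Theorem~\ref{thm:B}, $e_2(G)=e_2'(G)$, so $\log(y/y')$ is smooth near $z$ and converges to its value $a$ at $z$. For small $\rho$ the point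
\[
e^{\log(y/y')R_y}\,e^{(\ell-\ell')R_\ell}\,z_\rho
\]
is the diagonal point over $(y,\ell,t)$, because its right point moves from $(y',\ell',t)$ to $(y',\ell,t)$ to $(y,\ell,t)$ and stays near $w$. It converges to $\Phi(z)$, where $\Phi=e^{aR_y}$. So $\Phi(z)\in D$, and it lies over $(w,w)$.

By Lemmas \ref{lem:tangent} and \ref{lem:ff}, $\{G\}=\mathcal H(z)=\mathcal H(\Phi(z))=\{\mathrm{ff}_2\}$, and $\delta=0$ on $\mathrm{ff}_2$ near $\Phi(z)$ because $\delta/y'$ is smooth there. The point $w$ is fixed by the flow of $y\partial_y$, so $\Phi$ preserves $t$ and $t'$ near $z$. Hence $\delta=0$ on $G$ near $z$. But $\delta=g(t)$ on $G$, where $t$ is a coordinate and $g'(\tau)\ne0$. This is a contradiction.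
\end{proof}

The condition on the derivative cannot be dropped: $(\mathrm{ff}_2,d(w))$ is an $\mathrm{id}$-link from $F_2$ to $F_2$ by Lemma~\ref{lem:ff}.

\begin{proof}[Proof of Theorem~\ref{thm:A}(2)]
Suppose that a resolution $M$ of $\mathcal V$ has a composition space. For each $\tau$, composing the two links of Corollary~\ref{cor:links} at $\tau$ gives an $f$-link from $F_2$ to $F_2$ at $\tau$. Composing these successively at $t_*,f(t_*),\dots,f^{N-1}(t_*)$ gives an $f^N$-link from $F_2$ to $F_2$ at $t_*$. By hypothesis (ii), used only here, $f^N(t_*)=t_*$ and $(f^N)'(t_*)\ne1$, and this contradicts Lemma~\ref{lem:nolink}.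
\end{proof}

\begin{thebibliography}{9}

\bibitem{lecture}
Lecture 2, \texttt{http://www-math.mit.edu/\~{}rbm/InSisp/Lecture2.pdf}.

\end{thebibliography}
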